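# Energy density along $\mathbb C^*$-orbits of Higgs bundles: monotone in rank two, not in higher rank

## 1. A two-by-two family worked by hand

Let $\Sigma$ be a compact Riemann surface of genus $g\ge 2$ with canonical bundle $K$. Choose a holomorphic square root $K^{1/2}$ of $K$ and a holomorphic quadratic differential $q\in H^0(K^2)$, and put
$$E=K^{1/2}\oplus K^{-1/2},\qquad \phi=\begin{pmatrix}0&q\\1&0\end{pmatrix}:E\to E\otimes K .$$
The entry $1$ is the identity map $K^{1/2}\to K^{-1/2}\otimes K$, and $q$ maps $K^{-1/2}$ to $K^{1/2}\otimes K$. For $t>0$ we look for a Hermitian metric $h$ on $E$ with $\det h=1$ that solves Hitchin's equation for $t\phi$, namely $F_h+[t\phi,(t\phi)^{*h}]=0$, where $F_h$ is the curvature of the Chern connection. We will recall in Section 2 that, because this pair is stable, there is exactly one solution $h_t$. (Stability: a line subbundle of degree $\ge 0$ projects to zero in $K^{-1/2}$, which has negative degree, so it is $K^{1/2}$. But $\phi$ does not preserve $K^{1/2}$.)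

The solution is diagonal. Indeed, conjugation by $\operatorname{diag}(i,-i)$ sends $\phi$ to $-\phi$, and the equation is the same for $\phi$ and $-\phi$. By uniqueness $h_t$ is invariant under $\operatorname{diag}(i,-i)$, so the two summands are orthogonal. In a local coordinate $z$, with the frames $dz^{1/2},dz^{-1/2}$, write $h_t=\operatorname{diag}(e^{-w},e^{w})$. If $\phi=A\,dz$, then
$$A=\begin{pmatrix}0&q\\1&0\end{pmatrix},\qquad A^*=\begin{pmatrix}0&e^{2w}\\ \bar q e^{-2w}&0\end{pmatrix},\qquad [A,A^*]=\big(|q|^2e^{-2w}-e^{2w}\big)\begin{pmatrix}1&0\\0&-1\end{pmatrix}.$$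
The curvature of a line bundle whose frame has norm squared $e^{f}$ is $\bar\partial\partial f=-f_{z\bar z}\,dz\wedge d\bar z$. So the equation reads $w_{z\bar z}=t^2(e^{2w}-|q|^2e^{-2w})$. With $v=w+\log t$ and $\beta=t^4|q|^2e^{-2v}$ it becomes
$$v_{z\bar z}=e^{2v}-\beta ,\qquad\qquad |t\phi|^2_{h_t}=\operatorname{tr}\big((tA)(tA)^*\big)=e^{2v}+\beta .\tag{1}$$
The second quantity is the one we follow: how does the energy density $|t\phi|^2_{h_t}$ change with $t$?

If $q=0$, then $t$ has disappeared from (1), and the density does not change at all. (The metric $e^{2v}|dz|^2$ has constant curvature $-4e^{-2v}v_{z\bar z}=-4$.) Scaling $\phi$ was absorbed by a diagonal automorphism of $E$.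

Suppose $q\not\equiv0$. Put $\tau=\log t$ and let a dot denote $\partial_\tau$; differentiability in $\tau$ is Lemma 1 below. Since $e^{2v}|dz|^2$ is a global metric for each $t$, $\dot v$ is a global function. As $\dot\beta=(4-2\dot v)\beta$, we get
$$\dot v_{z\bar z}=2(e^{2v}+\beta)\dot v-4\beta,\qquad \partial_\tau\big(e^{2v}+\beta\big)=2\dot v\,e^{2v}+2(2-\dot v)\beta .\tag{2}$$
So the density increases strictly if $0<\dot v<2$. Both bounds come from the maximum principle.

For the lower bound, at a minimum of $\dot v$ with negative value the left side of the first equation of (2) is $\ge0$ and the right side is $<0$; hence $\dot v\ge0$. If $\dot v$ vanished somewhere, then $-\dot v\le 0$ would attain the maximum $0$ while $(-\dot v)_{z\bar z}-2(e^{2v}+\beta)(-\dot v)=4\beta\ge0$. The strong maximum principle would give $\dot v\equiv0$, hence $\beta\equiv0$, which is excluded.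

For the upper bound, $y=2-\dot v$ satisfies $y_{z\bar z}=2(e^{2v}+\beta)y-4e^{2v}$. At a minimum of $y$ with value $\le0$ the left side is $\ge0$ and the right side is $<0$. So $y>0$.

In this family, then, the density is constant when scaling is absorbed by automorphisms, and strictly increasing at every point otherwise. Does this dichotomy hold for every stable Higgs bundle?

## 2. Harmonic metrics, minimal surfaces and the monotonicity conjecture

**Definition (Higgs bundles).** An $SL(n,\mathbb C)$-Higgs bundle over $\Sigma$ is a pair $(E,\phi)$ with $E$ a holomorphic bundle of rank $n$ with trivialized determinant and $\phi:E\to E\otimes K$ holomorphic and trace-free. It is *stable* if every $\phi$-invariant holomorphic subbundle $0\ne F\subsetneq E$ has $\deg F<0$, and *polystable* if it is a direct sum of stable Higgs bundles of degree $0$ (of any rank). The group $\mathbb C^*$ acts by $t\cdot(E,\phi)=(E,t\phi)$. A *fixed point* is a pair with $(E,t\phi)\cong(E,\phi)$ for all $t\in\mathbb C^*$.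

The example of Section 1 with $q=0$ is a fixed point: $\operatorname{diag}(\mu,\mu^{-1})$ conjugates $\phi$ to $\mu^{-2}\phi$. Checking stability on saturated invariant subsheaves is the same as checking it on invariant subbundles.

**Theorem (Hitchin, Simpson).** If $(E,\phi)$ is stable, there is a unique Hermitian metric $h$ with $\det h=1$ and
$$F_h+[\phi,\phi^{*h}]=0 .\tag{3}$$

This $h$ is the *harmonic metric*. Locally write $\phi=A\,dz$ and $\phi^*=A^*d\bar z$, so that (3) says $F_{z\bar z}=-[A,A^*]$. Put $\langle P,Q\rangle=\operatorname{tr}(PQ^*)$ and $|\phi|_h^2=\operatorname{tr}(AA^*)$. Under a change of coordinate the last function is multiplied by a positive factor, so its vanishing, and inequalities between two such functions at a point, do not depend on the coordinate.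

Two consequences of uniqueness will be used. First, (3) is unchanged by $\phi\mapsto e^{i\theta}\phi$, so if $h_t$ denotes the harmonic metric of $(E,t\phi)$, then $|t\phi|^2_{h_t}$ depends only on $|t|$; from now on $t>0$. Second, isomorphic Higgs bundles have the same density. If $\rho$ is a holomorphic automorphism of $E$ with $\rho\phi\rho^{-1}=\phi'$, then $\det\rho$ is constant and we may scale $\rho$ to have $\det\rho=1$. If $h'$ is harmonic for $\phi'$, then $h'(\rho\,\cdot,\rho\,\cdot)$ solves (3) for $\phi$, so it is $h$, and $|\phi|_h^2=|\phi'|^2_{h'}$ pointwise.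

The geometric meaning is as follows. By (3) the connection $D=\nabla_h+\phi+\phi^*$ is flat, and $h$, read in a $D$-flat frame over the universal cover $\tilde\Sigma$, is a $\pi_1$-equivariant harmonic map $f:\tilde\Sigma\to SL(n,\mathbb C)/SU(n)$. If $Ds=Ds'=0$, then $d\,h(s,s')=-2h((\phi+\phi^*)s,s')$, so $df$ is identified, up to sign, with $\phi+\phi^*$. With the metric $g$ on the target given by the Killing form, $2n\operatorname{tr}$,
$$f^*g=2n\operatorname{tr}\big((\phi+\phi^*)^2\big)=2n\big(\operatorname{tr}A^2\,dz^2+2\operatorname{tr}(AA^*)|dz|^2+\overline{\operatorname{tr}A^2}\,d\bar z^2\big).$$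
If $\operatorname{tr}\phi^2=0$, only the middle term remains, $f$ is conformal, hence a branched minimal immersion. Along the orbit, writing $f_t$ for the map of $(E,t\phi)$,
$$g^t=f_t^*g=4n\,|t\phi|^2_{h_t}\,|dz|^2 .\tag{4}$$
The branch points are the zeros of $\phi$. The constant $4n$ plays no role.

There is a family where strict growth is known. For $n\ge 3$ a *cyclic* Higgs bundle is a polystable pair with $E=L_1\oplus\dots\oplus L_n$, the $L_i$ line bundles with trivial product, where the only entries of $\phi$ are $\gamma_j:L_j\to L_{j+1}K$ for $j<n$, all nonzero, and $\gamma_n:L_n\to L_1K$. A result of Dai–Li says that if $\gamma_n\ne0$, then along the $\mathbb C^*$-orbit, as $|t|$ increases, $g^t$ strictly increases away from branch points. The talk "On cyclic Higgs bundles" (https://www.icts.res.in/sites/default/files/SGGS2017-2017-11-30-Qiongling-Li.pdf) contains the following conjecture, which extends this to general Higgs bundles.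

**Conjecture.** Let $(E,\phi)$ be a stable $SL(n,\mathbb C)$-Higgs bundle with $\operatorname{tr}\phi^2=0$ that is not a fixed point of the $\mathbb C^*$-action. Along the $\mathbb C^*$-orbit of $(E,\phi)$, as $|t|$ increases, the pullback metric $g^t$ of its corresponding branched minimal immersion strictly increases: $g^{t_1}<g^{t_2}$ pointwise away from branch points whenever $|t_1|<|t_2|$.

We shall prove three theorems. Together they say that the conjectured statement holds in rank $n$ if and only if $n=2$.

**Theorem A.** Let $n\ge3$ and let $\Sigma$ be any compact Riemann surface of genus $g\ge 2$. There is a stable $SL(n,\mathbb C)$-Higgs bundle $(E,\phi)$ with $\operatorname{tr}\phi^2=0$, not a $\mathbb C^*$-fixed point, with $\phi$ nowhere zero (so no $f_t$, $t\neq0$, has a branch point), and a point $p\in\Sigma$ with $g^t(p)>0$ for all $t>0$ but $g^t(p)\to0$ as $t\to\infty$. In particular $g^t(p)$ is not nondecreasing in $|t|$.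

**Theorem B.** For every $n\ge 3$ and every $\Sigma$ there are also counterexamples that are not nilpotent, with reduced irreducible spectral curve.

**Theorem C.** Let $n=2$ and let $(E,\phi)$ be stable and not a $\mathbb C^*$-fixed point ($\operatorname{tr}\phi^2=0$ is not needed). Then the energy density $|t\phi|^2_{h_t}$ is strictly increasing in $|t|$ at every point where $\phi\ne0$. In particular the conjecture holds for $n=2$.

We start with a tool needed everywhere, then run the maximum principle in rank two, see where it breaks, and use what we learn.

## 3. The harmonic metric depends differentiably on the Higgs field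

**Lemma 1.** Let $E$ be a fixed holomorphic bundle with trivial determinant. Let $\phi_r$ be a smooth family of holomorphic Higgs fields on $E$, with $r$ in an open subset of $\mathbb R^m$ and each $(E,\phi_r)$ stable. Let $h_r$ be the harmonic metric of $(E,\phi_r)$. Then $r\mapsto h_r$ is $C^1$ with values in $C^{2,\alpha}$. In particular $|\phi_r|^2_{h_r}(p)$ is continuous in $r$.

The proof is the implicit function theorem; stability makes the linearization invertible. Fix $r_0$ and write $H=h_{r_0}$, $\phi=\phi_{r_0}=A\,dz$. Adjoints without further mark are taken with $H$.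

**Step 1 (set up an equation between Banach spaces).** Let $u$ range over the $C^{2,\alpha}$ trace-free $H$-self-adjoint endomorphisms and set $h=H(e^u\cdot,\cdot)$. From $\partial\big(h(s,s')\big)=h(\partial_hs,s')+h(s,\bar\partial s')$ one finds $e^u\partial_hs=\partial_H(e^us)$. Hence
$$\partial_h=\partial_H+e^{-u}\partial_H(e^u),\qquad F_h=F_H+\bar\partial\big(e^{-u}\partial_He^u\big),\qquad \phi_r^{*h}=e^{-u}\phi_r^{*}e^u .$$
Fix a Kähler form on $\Sigma$, with contraction $\Lambda$, and define
$$N(r,u)=e^{u/2}\,i\Lambda\big(F_h+[\phi_r,\phi_r^{*h}]\big)e^{-u/2}.$$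
The endomorphism $B=i\Lambda(F_h+[\phi_r,\phi_r^{*h}])$ is $h$-self-adjoint, that is $e^{-u}B^*e^u=B$, and therefore $(e^{u/2}Be^{-u/2})^*=e^{-u/2}B^*e^{u/2}=e^{u/2}Be^{-u/2}$. So $N(r,u)$ is $H$-self-adjoint. It is trace-free because $\operatorname{tr}F_h=\operatorname{tr}F_H+\bar\partial\partial\operatorname{tr}u=0$. The formulas show that $N$ is a smooth map into $C^{0,\alpha}$ trace-free $H$-self-adjoint endomorphisms, and $N(r_0,0)=0$.

**Step 2 (linearize).** Differentiating the formulas of Step 1 along $u=\epsilon X$ gives
$$\dot F=\bar\partial\partial_HX,\qquad \dot{(\phi^*)}=[\phi^*,X].\tag{5}$$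
Since $\bar\partial(\nabla_zX\,dz)=-\nabla_{\bar z}\nabla_zX\,dz\wedge d\bar z$, and the conjugation by $e^{u/2}$ contributes nothing where the bracket vanishes, $D_uN(r_0,0)X$ is a positive function (from $i\Lambda$) times
$$LX=-\nabla_{\bar z}\nabla_zX+[A,[A^*,X]].$$
We know from Step 1 that $LX=(LX)^*$. (Directly: by the Jacobi identity the difference is $[F_{z\bar z}+[A,A^*],X]=0$.) Averaging $LX$ with its adjoint,
$$LX=-\tfrac12\big(\nabla_{\bar z}\nabla_z+\nabla_z\nabla_{\bar z}\big)X+\tfrac12\big([A,[A^*,X]]+[A^*,[A,X]]\big).$$
So the operator is elliptic, with the symbol of a scalar Laplacian.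

**Step 3 (invert the linearization).** For self-adjoint $X$ we have $(\nabla_zX)^*=\nabla_{\bar z}X$ and $[X,A]^*=[A^*,X]$. Integrating by parts over $\Sigma$ (the boundary term is the differential of the global form $\operatorname{tr}(X\,\partial_HX)$), and using $\operatorname{tr}(X[A,[A^*,X]])=\operatorname{tr}([X,A][A^*,X])$,
$$\int_\Sigma\operatorname{tr}(X\,LX)=\int_\Sigma\big(|\nabla_zX|^2+|[X,A]|^2\big).$$
With self-adjoint $Y$ in place of the first $X$, the averaged formula gives the symmetric bilinear form
$$\tfrac12\int\operatorname{tr}\big(\nabla_zY\nabla_{\bar z}X+\nabla_{\bar z}Y\nabla_zX+[Y,A][A^*,X]+[Y,A^*][A,X]\big).$$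
So $D_uN(r_0,0)$ is elliptic and formally self-adjoint for the area measure of the Kähler form, and by the Fredholm alternative it is an isomorphism $C^{2,\alpha}\to C^{0,\alpha}$ once its kernel is zero.

Let $LX=0$. Then $\nabla_zX=0$, hence $\nabla_{\bar z}X=0$ by taking adjoints, and $[X,\phi]=0$. The eigenvalues of the parallel self-adjoint $X$ are constant, and its eigenbundles are holomorphic, $\phi$-invariant, with direct sum $E$. If there were two or more, their degrees would add up to $0$, so one of them would have degree $\ge0$, against stability. So $X$ is a constant multiple of the identity, and it is trace-free, so $X=0$.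

**Step 4 (conclude).** The implicit function theorem gives a smooth family $u(r)\in C^{2,\alpha}$ near $r_0$ with $u(r_0)=0$ and $N(r,u(r))=0$. By elliptic regularity $u(r)$ is smooth on $\Sigma$, so $H(e^{u(r)}\cdot,\cdot)$ is a harmonic metric for $(E,\phi_r)$ of determinant $1$. By uniqueness it is $h_r$. $\square$

## 4. Rank two: the velocity of the metric has eigenvalues of size less than one

We first derive formulas valid for every $n$. Let $t=e^\tau$, $h=h_t$, and absorb $t$ in the matrix: $t\phi=A\,dz$. Define the trace-free $h$-self-adjoint endomorphism $X$ by $\partial_\tau h=h(X\cdot,\cdot)$. By Lemma 1 it exists and is of class $C^{2,\alpha}$ on $\Sigma$. Since $\partial_\tau A=A$, formula (5) gives $\partial_\tau A^*=A^*+[A^*,X]$. Differentiating $F_{z\bar z}+[A,A^*]=0$ yields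
$$\nabla_{\bar z}\nabla_zX=[A,[A^*,X]]+2[A,A^*].\tag{6}$$
Moreover
$$\partial_\tau\operatorname{tr}(AA^*)=2|A|^2+\operatorname{tr}(A[A^*,X])=2|A|^2+\langle[X,A],A\rangle ,\tag{7}$$
because both $\operatorname{tr}(A[A^*,X])$ and $\langle[X,A],A\rangle$ equal $\operatorname{tr}(X[A,A^*])$, a real number. Finally, $\partial_z\tfrac12\operatorname{tr}X^2=\operatorname{tr}(X\nabla_zX)$, so (6) gives
$$\partial_{\bar z}\partial_z\,\tfrac12\operatorname{tr}X^2=|\nabla_zX|^2+\operatorname{tr}(X\nabla_{\bar z}\nabla_zX)=|\nabla_zX|^2+|[X,A]|^2+2\langle[X,A],A\rangle .\tag{8}$$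

Formula (7) shows what is needed: the commutator term must not be too negative, so $X$ must be bounded. Formula (8) is meant to bound it by the maximum principle, which we recall. Let $u\in C^2$ be real on a connected open set of $\mathbb C$, and let $C\ge0$ be continuous with $u_{z\bar z}-Cu\ge0$. If $u$ attains a nonnegative maximum at an interior point, then $u$ is constant; if $C=0$, the sign of the maximum does not matter.

*Proof of Theorem C.* Let $n=2$, let $\pm\lambda$ with $\lambda\ge0$ be the eigenvalues of $X$, and $\psi=\frac12\operatorname{tr}X^2=\lambda^2$. At a point, in an orthonormal eigenbasis,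
$$X=\begin{pmatrix}\lambda&0\\0&-\lambda\end{pmatrix},\quad A=\begin{pmatrix}a&b\\c&-a\end{pmatrix},\quad [X,A]=\begin{pmatrix}0&2\lambda b\\-2\lambda c&0\end{pmatrix},\quad\langle[X,A],A\rangle=2\lambda(|b|^2-|c|^2).$$
Then (8) becomes
$$\partial_{\bar z}\partial_z\psi=|\nabla_zX|^2+4\lambda^2(|b|^2+|c|^2)+4\lambda(|b|^2-|c|^2),\tag{9}$$
and with $S=|b|^2+|c|^2\le|A|^2$,
$$\partial_{\bar z}\partial_z\psi\ge|\nabla_zX|^2+4\lambda(\lambda-1)S .\tag{10}$$

**Step 1 ($\lambda\le1$; this makes the sign in (10) usable).** Suppose $\max\psi>1$. On the open set $\{\psi>1\}$ the function $\psi$ is subharmonic by (10). The nonempty closed set $\{\psi=\max\psi\}$ lies in it and is open by the strong maximum principle, so $\psi$ is a constant larger than $1$. Now (10) forces $\nabla_zX=0$, hence $\nabla_{\bar z}X=0$, and $S=0$. So the two eigenlines of $X$ are parallel, therefore holomorphic line subbundles, and both are $\phi$-invariant since $A$ is diagonal. Their degrees add up to $\deg E=0$, so one of them is $\ge0$. This contradicts stability.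

**Step 2 ($\lambda<1$ everywhere; strictness uses that we are not at a fixed point).** Since $\lambda-1\le0$ and $S\le|A|^2$, (10) gives $\partial_{\bar z}\partial_z\psi\ge4\lambda(\lambda-1)|A|^2$. As $\lambda-1=(\psi-1)/(1+\lambda)$, this says
$$\partial_{\bar z}\partial_z(\psi-1)-C(\psi-1)\ge0,\qquad C=\frac{4\lambda|A|^2}{1+\lambda}\ge0,$$
with $C$ continuous. Suppose $\lambda=1$ at some point. Then $\psi-1\le0$ attains the maximum $0$, and by the strong maximum principle and connectedness $\lambda\equiv1$. Now (9) reads $0=|\nabla_zX|^2+8|b|^2$, so $X$ is parallel and $b\equiv0$. The eigenlines $E_\pm$ for the eigenvalues $\pm1$ are holomorphic and $E=E_+\oplus E_-$. In this holomorphic splitting $\phi$ has holomorphic components: $a$ is a section of $K$ and $c$ is a section of $E_+^{-1}E_-K$.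

Because $X$ is parallel, $F_{z\bar z}=-[A,A^*]$ commutes with $X$, so $[A,A^*]$ is diagonal. With $b=0$,
$$AA^*=\begin{pmatrix}|a|^2&a\bar c\\ \bar ac&|a|^2+|c|^2\end{pmatrix},\qquad A^*A=\begin{pmatrix}|a|^2+|c|^2&-a\bar c\\-\bar ac&|a|^2\end{pmatrix},$$
so the $(2,1)$ entry of $[A,A^*]$ is $2\bar ac$. Hence $\bar ac\equiv0$, and by the identity theorem $a\equiv0$ or $c\equiv0$.

If $c\equiv0$, both $E_\pm$ are $\phi$-invariant, and we contradict stability as in Step 1. If $a\equiv0$, the only component of $\phi$ is $c:E_+\to E_-K$. The automorphism $\operatorname{diag}(\mu,\mu^{-1})$ multiplies it by $\mu^{-2}$, and $\mu^{-2}$ takes every value in $\mathbb C^*$, so $(E,\phi)$ is a fixed point, against the hypothesis. Hence $\lambda<1$ everywhere, for every $t>0$.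

**Step 3 (read off monotonicity).** By (7),
$$\partial_\tau|t\phi|^2_{h_t}=2|A|^2+2\lambda(|b|^2-|c|^2)\ge2|A|^2-2\lambda S\ge2(1-\lambda)|A|^2,$$
which is positive wherever $\phi\ne0$. If moreover $\operatorname{tr}\phi^2=0$, then $g^t=8|t\phi|^2_{h_t}|dz|^2$ by (4), and this is the conjectured monotonicity. $\blacksquare$

In Section 1 we had $X=\operatorname{diag}(-\dot w,\dot w)$ with $\dot w=\dot v-1$, so the bound $0<\dot v<2$ found there is exactly $\lambda<1$.

## 5. Where the eigenvalue bound breaks for $n\ge3$

Let us try the same proof for general $n$. Let $x_1\ge\dots\ge x_n$ be the eigenvalues of $X$ and $A=(a_{ij})$ in an orthonormal eigenbasis. Then $[X,A]_{ij}=(x_i-x_j)a_{ij}$, and (7), (8) become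
$$\partial_\tau|A|^2=\sum_{i,j}\big(2+x_i-x_j\big)|a_{ij}|^2,\tag{11}$$
$$\partial_{\bar z}\partial_z\,\tfrac12\operatorname{tr}X^2=|\nabla_zX|^2+\sum_{i,j}(x_i-x_j)(x_i-x_j+2)|a_{ij}|^2.\tag{12}$$
By (11), monotonicity would follow from the bound $x_1-x_n<2$ on the spread. To get such a bound from (12) as in Step 1, we would want the right side of (12) to be nonnegative wherever the spread exceeds $2$. A summand is negative exactly when $a_{ij}\ne0$ and $-2<x_i-x_j<0$.

For $n=2$ the off-diagonal differences are $\pm2\lambda$, and a spread $2\lambda\ge2$ leaves no negative summand. For $n=3$ this fails at once. Take $X=\operatorname{diag}(\kappa,0,-\kappa)$ with $1<\kappa<2$. The spread $2\kappa$ exceeds $2$, but an entry $a_{21}$ or $a_{32}$ contributes $-\kappa(2-\kappa)|a_{ij}|^2<0$. A large spread can be distributed over several gaps, each smaller than $2$, and Step 1 has no replacement.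

The formulas also tell us where to look for a failure. In (11) we want $A$, at some point, to be concentrated in an entry that joins the two ends of the spectrum, with $x_i-x_j<-2$. Automorphisms $\operatorname{diag}(t^{m_i})$ with equally spaced exponents produce such spectra: under them an entry $k$ places above the diagonal is scaled by $t^{-k}$. Applied to $t\phi$ this gives $t^{1-k}$. The superdiagonal is unchanged, and every entry further up *fades* as $t\to\infty$. (For a cyclic Higgs bundle with $\gamma_n\neq0$, the opposite exponents keep the entries $\gamma_1,\dots,\gamma_{n-1}$ unchanged and multiply the corner $\gamma_n$ by $t^n$, so there the moving entry grows.)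

So we look for a strictly upper triangular $\phi$ whose superdiagonal entries all vanish at a point $p$ and whose corner entry does not. Then the orbit converges as $t\to\infty$ to the Higgs bundle with the corner removed, whose density at $p$ is zero. Let us count degrees for $n=3$ and $E=L_1\oplus L_2\oplus L_3$. The superdiagonal entries are sections of $L_2^{-1}L_1K$ and $L_3^{-1}L_2K$, and the corner is a section of $L_3^{-1}L_1K$. If we want the corner to be nowhere zero, then $L_3^{-1}L_1K\cong\mathcal O$, and the product of the two superdiagonal bundles is $L_3^{-1}L_1K^2\cong K$. To have both sections vanish at $p$, use one section $\gamma$ twice, of a line bundle $M$ with $M^2\cong K$. We need a square root of $K$ with a nonzero section.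

**Definition (theta characteristic).** A theta characteristic is a line bundle $M$ with $M^2\cong K$. It is *odd* if $h^0(M)$ is odd.

For example, if $g=2$ and $w$ is a Weierstrass point, then $2w$ is a canonical divisor, so $M=\mathcal O(w)$ is a theta characteristic. It has $h^0(M)=1$, hence is odd, and its section vanishes at $p=w$. In general, every compact Riemann surface of genus $g\ge1$ has $2^{g-1}(2^g-1)$ odd theta characteristics (Atiyah; Mumford, 1971). For $g\geq 2$ this number is positive, which is all we use.

## 6. A nilpotent orbit along which the corner entry fades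

*Proof of Theorem A.* Let $n\ge3$, let $M$ be an odd theta characteristic and $0\ne\gamma\in H^0(M)$. Since $\deg M=g-1\ge1$, $\gamma$ has a zero $p$.

**Step 1 (write down the family).** Let
$$E=L_1\oplus\dots\oplus L_n,\qquad L_1=M^{-1},\quad L_2=\dots=L_{n-1}=\mathcal O,\quad L_n=M,$$
so $\det E=\mathcal O$. For $s\in\mathbb R$ let $\phi_s$ have the following nonzero entries, where entry $(i,j)$ maps $L_j$ to $L_iK$:
$$(\phi_s)_{12}=\gamma,\qquad(\phi_s)_{i,i+1}=\gamma^2\ \ (2\le i\le n-2),\qquad(\phi_s)_{n-1,n}=\gamma,\qquad(\phi_s)_{1n}=s .$$
The spaces $L_j^{-1}L_iK$ for these entries are $M^{-1}K\cong M$, $K\cong M^2$, $M^{-1}K\cong M$ and $M^{-2}K\cong\mathcal O$, so the entries make sense. For $n=3$ this is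
$$\phi_s=\begin{pmatrix}0&\gamma&s\\0&0&\gamma\\0&0&0\end{pmatrix}\quad\text{on }M^{-1}\oplus\mathcal O\oplus M .$$
Since $\phi_s$ is strictly upper triangular, it is nilpotent and $\operatorname{tr}\phi_s^2=0$.

**Step 2 (stability for every $s$, including $s=0$; this is what allows Lemma 1 at the limit).** Where $\gamma\ne0$, all superdiagonal entries are nonzero, so $\phi_s$ is a single nilpotent Jordan block. A $k$-dimensional invariant subspace is killed by $\phi_s^k$, hence contained in $\ker\phi_s^k$, which is the span of the first $k$ basis vectors and has dimension $k$; so it equals this span. Thus a saturated $\phi_s$-invariant subsheaf of rank $k$, $1\le k\le n-1$, agrees with $L_1\oplus\dots\oplus L_k$ on a dense open set, and since both are saturated they are equal. The degree is $\deg M^{-1}=-(g-1)<0$.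

**Step 3 (identify the orbit with the family).** Let $(E,\phi)=(E,\phi_1)$. It is nowhere zero because its corner entry is $1$. For $t>0$ put $\rho_t=\operatorname{diag}\big(t^{\,i-(n+1)/2}\big)_{i=1}^n$, a holomorphic automorphism of $E$. The exponents add up to zero, so $\det\rho_t=1$. Then
$$(\rho_t\,t\phi\,\rho_t^{-1})_{ij}=t^{1+i-j}\phi_{ij}.$$
The superdiagonal is unchanged and the corner becomes $t^{2-n}$. Hence
$$(E,t\phi)\cong(E,\phi_s),\quad s=t^{2-n},\qquad\text{and}\qquad g^t=4n\,|\phi_s|^2_{h_s}|dz|^2 ,\tag{13}$$
where $h_s$ is now the harmonic metric of $(E,\phi_s)$. The second part uses (4) and the fact that isomorphic Higgs bundles have the same density.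

**Step 4 (go to the limit).** As $t\to\infty$, $s=t^{2-n}\to0$, because $n\ge3$. All $(E,\phi_s)$ are stable, so Lemma 1 applies to $s\mapsto\phi_s$ and gives $|\phi_s|^2_{h_s}(p)\to|\phi_0|^2_{h_0}(p)$. But $\gamma(p)=0$, so $\phi_0(p)=0$ and therefore $g^t(p)\to0$. On the other hand $\phi(p)\ne0$, so $g^t(p)>0$ for every $t>0$, and $p$ is not a branch point. Hence there is $T>1$ with
$$g^T(p)<g^1(p).\tag{14}$$

**Step 5 (not a fixed point).** If $(E,t\phi)\cong(E,\phi)$ for all $t$, then $g^t$ would be independent of $t$, contradicting (14). $\blacksquare$

**Remark 1 (rate).** At $p$ we have $\phi_s(p)=sN$, where $N$ is the fixed corner matrix with entry $1$, and $|N|^2_{h_s}(p)\to|N|^2_{h_0}(p)>0$. By (13), $t^{2n-4}g^t(p)$ has a positive limit as $t\to\infty$.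

**Remark 2 (the spread really exceeds $2$).** Suppose that in this example the eigenvalues of $X$ satisfied $x_1-x_n\le2$ at $p$ for all $t$. Then (11) would give $\partial_\tau|A|^2\ge0$ at $p$, and $g^t(p)$ would be nondecreasing, against (14). So the bound that Section 5 asked for is false here, and no refinement of the maximum principle argument could prove it.

## 7. Perturbing to an irreducible spectral curve

The orbit of Section 6 lies in the nilpotent locus. Since (14) is a strict inequality between two fixed times, it survives small perturbations of $\phi$. We perturb so as to keep $\operatorname{tr}\phi^2=0$ and leave the nilpotent locus.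

**Definition (spectral curve).** The spectral curve of $(E,\phi)$ is the curve $\det(\lambda-\phi)=0$ in the total space of $K$, where $\lambda$ is the tautological section.

In Section 1 it is $\lambda^2=q$. If $q$ has a simple zero, then $q$ has no meromorphic square root and this curve is irreducible.

*Proof of Theorem B.* Keep $M,\gamma,p,E$, $\phi=\phi_1$ and $T$ from Section 6.

**Step 1 (choose the perturbation).** The canonical system $|K|$ is base-point free, so the general $\omega\in H^0(K)$ has only simple zeros, by Bertini's theorem, and none on $\operatorname{div}\gamma$. Fix such an $\omega$. For $\varepsilon\in\mathbb R$ let $\phi^\varepsilon$ be $\phi$ with the additional entries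
$$(\phi^\varepsilon)_{21}=\varepsilon\gamma\omega\in H^0(MK),\qquad(\phi^\varepsilon)_{n1}=-\varepsilon\gamma^2\omega\in H^0(M^2K).$$
These are the right spaces, since $L_1^{-1}L_2K=MK$ and $L_1^{-1}L_nK=M^2K$. The second entry links the last index back to the first, which makes the determinant nonzero; it also spoils the trace, and the first entry repairs this:
$$\operatorname{tr}(\phi^\varepsilon)^2=2\big(\gamma\cdot\varepsilon\gamma\omega-1\cdot\varepsilon\gamma^2\omega\big)=0 .$$

**Step 2 (compute the characteristic polynomial).** Draw an edge $i\to j$ for each nonzero entry $(i,j)$. Expanding the determinant over permutations, $\det(\lambda-\phi^\varepsilon)$ is the sum over all sets of pairwise disjoint cycles of $(-1)^{\#\text{cycles}}$ times the product of the entries along the cycles times $\lambda$ to the number of unused indices. The descending edges are $2\to1$ and $n\to1$, and there are no loops. Every cycle contains a descending edge and so passes through $1$; hence no two cycles are disjoint. From $1$ one can go to $2$ or to $n$. The only edge leaving $n$ is $n\to1$. From $2$ one goes back to $1$ or on through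 $3,\dots,n$ and then to $1$. So the cycles are $1\to2\to1$, $\ 1\to n\to1$ and $1\to2\to\dots\to n\to1$, and
$$\det(\lambda-\phi^\varepsilon)=\lambda^n-\lambda^{n-2}\big(\varepsilon\gamma^2\omega-\varepsilon\gamma^2\omega\big)-\gamma\cdot\gamma^{2(n-3)}\cdot\gamma\cdot(-\varepsilon\gamma^2\omega)=\lambda^n+\varepsilon\gamma^{2n-2}\omega .\tag{15}$$
For $n=3$ one can check this directly on
$$\phi^\varepsilon=\begin{pmatrix}0&\gamma&1\\ \varepsilon\gamma\omega&0&\gamma\\-\varepsilon\gamma^2\omega&0&0\end{pmatrix},\qquad\det\phi^\varepsilon=-\varepsilon\gamma^4\omega .$$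

**Step 3 (irreducibility, stability and not being a fixed point, for $\varepsilon\ne0$).** Let $y$ be a zero of $\omega$; there are $2g-2\ge2$ of them. It is simple, and $\gamma(y)\ne0$. Choose a holomorphic $1$-form $\theta$ with $\theta(y)\ne0$, possible because $|K|$ is base-point free, and write $\lambda=\eta\,\theta$. Then (15) becomes $\theta^n\big(\eta^n+\varepsilon m\big)$, where $m=\gamma^{2n-2}\omega/\theta^n$ is a meromorphic function vanishing to order exactly $1$ at $y$. By Eisenstein's criterion for the discrete valuation ring of meromorphic functions on $\Sigma$ regular at $y$, the polynomial $\eta^n+\varepsilon m$ is irreducible over the field of meromorphic functions. Since (15) is monic in $\lambda$, every component of the spectral curve maps onto $\Sigma$. So components, with multiplicity, correspond to irreducible factors over that field, and the spectral curve is reduced and irreducible.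

A proper nonzero $\phi^\varepsilon$-invariant subbundle of rank $k$ would split off a factor of degree $k$, $1\le k\le n-1$. So there is none, and $(E,\phi^\varepsilon)$ is stable. It is not nilpotent, by (15). It is not a fixed point: an isomorphism $(E,t\phi^\varepsilon)\cong(E,\phi^\varepsilon)$ would give $t^n\varepsilon\gamma^{2n-2}\omega=\varepsilon\gamma^{2n-2}\omega$, which fails unless $t^n=1$.

**Step 4 (carry the strict inequality over).** For $\varepsilon=0$ the pair is stable by Section 6, so $(E,\phi^\varepsilon)$ and $(E,T\phi^\varepsilon)$, which have the same invariant subbundles, are stable for every $\varepsilon\in\mathbb R$. Apply Lemma 1 to the two families $\varepsilon\mapsto\phi^\varepsilon$ and $\varepsilon\mapsto T\phi^\varepsilon$. Their densities at $p$ are continuous in $\varepsilon$, and at $\varepsilon=0$ the second is strictly smaller than the first, by (14) and (4). So for all sufficiently small $\varepsilon\ne0$ the pullback metric at $p$ for $T\phi^\varepsilon$ is strictly smaller than the one for $\phi^\varepsilon$, although $T>1$. Since the corner entry of $\phi^\varepsilon$ is $1$,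 $\phi^\varepsilon(p)\ne0$ and $p$ is not a branch point. So $(E,\phi^\varepsilon)$ violates the conjecture. $\blacksquare$
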